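# Deciding whether a critical point is at least $\aleph_0$

## 1. Varieties whose subdirectly irreducible members are simple

Take two varieties $\mathbf V$ and $\mathbf W$ of algebras, possibly of different similarity types. Every algebra has a congruence lattice, and we compare the congruence lattices that occur in $\mathbf V$ with those that occur in $\mathbf W$. Is there one that occurs in $\mathbf V$ and not in $\mathbf W$? If so, how small can it be? We shall ask whether a machine, given $\mathbf V$ and $\mathbf W$ by finite generating algebras, can decide that no *finite* example exists.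

Algebras are nonempty. A finite similarity type consists of finitely many finitary operation symbols. A congruence is *compact* if it is generated by finitely many pairs.

**Definition 1.** For an algebra $A$, $\operatorname{Con}_{\mathrm c}A$ is the $(\vee,0)$-semilattice of compact congruences of $A$. For a variety $\mathbf V$, the compact congruence class $\operatorname{Con}_{\mathrm c}\mathbf V$ is the class of all $(\vee,0)$-semilattices isomorphic to $\operatorname{Con}_{\mathrm c}A$ for some $A\in\mathbf V$. The *critical point* is
$$\operatorname{crit}(\mathbf V;\mathbf W)=\min\{\operatorname{card}S:S\in\operatorname{Con}_{\mathrm c}\mathbf V\setminus\operatorname{Con}_{\mathrm c}\mathbf W\}$$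
if $\operatorname{Con}_{\mathrm c}\mathbf V\not\subseteq\operatorname{Con}_{\mathrm c}\mathbf W$, and $\operatorname{crit}(\mathbf V;\mathbf W)=\infty$ otherwise.

So $\operatorname{crit}(\mathbf V;\mathbf W)\ge\aleph_0$ says exactly that every finite member of $\operatorname{Con}_{\mathrm c}\mathbf V$ lies in $\operatorname{Con}_{\mathrm c}\mathbf W$.

A variety is *finitely generated* if it is generated by a finite set of finite algebras, and *congruence-distributive* (CD) if all congruence lattices of its members are distributive. Until Section 8, $\mathbf V$ and $\mathbf W$ are finitely generated CD varieties of finite similarity type, given by finite sets $K_{\mathbf V}$, $K_{\mathbf W}$ of finite algebras. We use three textbook facts.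

**(F1) Finite distributive lattices.** For a finite lattice $D$, let $M(D)$ be the poset of meet-irreducible elements: those $p\ne1$ such that $p=x\wedge y$ implies $p\in\{x,y\}$. Every element of $D$ is the meet of the meet-irreducible elements above it. Let $D$ be distributive. If $p\in M(D)$ and $p\ge x_1\wedge\dots\wedge x_k$ with $k\ge1$, then $p\ge x_i$ for some $i$, because $p=p\vee\bigwedge_i x_i=\bigwedge_i(p\vee x_i)$. Consequently $x\mapsto\{p\in M(D):p\ge x\}$ is an order-reversing bijection from $D$ onto the up-sets of $M(D)$, with inverse $U\mapsto\bigwedge U$ (the empty meet is $1$), and the inverse also reverses the order. So $D$ is determined by $M(D)$, and an isomorphism $M(D)\to M(D')$ extends to a lattice isomorphism $D\to D'$. Every finite poset $P$ is $M(D)$ for some $D$, namely for the lattice of up-sets of $P$ under reverse inclusion, whose meet-irreducible elements are the sets ${\uparrow}p$.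

**(F2) Correspondence.** $\operatorname{Con}(A/\theta)\cong{\uparrow}\theta\subseteq\operatorname{Con}A$. An algebra is *subdirectly irreducible* (SI) if it has a least nonzero congruence. If $\operatorname{Con}A$ is finite, then $\theta\in M(\operatorname{Con}A)$ if and only if $A/\theta$ is SI. Every algebra embeds in a product of SI quotients of itself (Birkhoff).

**(F3) Jónsson's Lemma.** Every SI member of a CD variety generated by a finite set $K$ of finite algebras lies in $\mathbf{HS}(K)$. So there are, up to isomorphism, finitely many SI members, all finite, and a list of representatives is computable.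

**Lemma 2.** (i) If $\operatorname{Con}_{\mathrm c}A$ is finite, then $\operatorname{Con}A=\operatorname{Con}_{\mathrm c}A$. (ii) If $A$ lies in a finitely generated CD variety and $\operatorname{Con}A$ is finite, then $A$ is finite.

*Proof.* (i) Every congruence is a directed join of compact ones. There are only finitely many compact ones, so the directed family has a largest element, and the congruence equals it.

(ii) In the finite lattice $\operatorname{Con}A$ the zero congruence is the intersection of the members of $M(\operatorname{Con}A)$. So $A$ embeds in the product of the finitely many SI algebras $A/\theta$, $\theta\in M(\operatorname{Con}A)$, each of which is finite by (F3). $\square$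

Note also that if $\operatorname{Con}A$ is finite, then $\operatorname{Con}_{\mathrm c}A$ is finite and (i) gives $\operatorname{Con}_{\mathrm c}A=\operatorname{Con}A$. We use this freely.

**Proposition 3 (the easy case).** Suppose that every SI member of $\mathbf V$ is simple. Then $\operatorname{crit}(\mathbf V;\mathbf W)\ge\aleph_0$ if and only if $\mathbf V$ is trivial or $\mathbf W$ is nontrivial.

*Proof.* If $\mathbf V$ is trivial, then $\operatorname{Con}_{\mathrm c}\mathbf V$ contains only one-element semilattices, and a trivial algebra of $\mathbf W$ realizes them. If $\mathbf V$ is nontrivial and $\mathbf W$ is trivial, then a simple SI member of $\mathbf V$ gives the two-element semilattice, which $\mathbf W$ does not realize.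

Now let $\mathbf W$ be nontrivial, and let $\operatorname{Con}_{\mathrm c}A$ be finite with $A\in\mathbf V$; it equals $\operatorname{Con}A$. For $\theta\in M(\operatorname{Con}A)$ the algebra $A/\theta$ is SI, hence simple, so $\theta$ is a coatom. Thus $M(\operatorname{Con}A)$ is an antichain with, say, $k$ elements.

By (F2) and (F3), $\mathbf W$ has a finite SI member; dividing it by a coatom of its congruence lattice gives a simple $T\in\mathbf W$. Let $\kappa_i$ be the kernel of the $i$-th projection of $T^k$. The $\kappa_i$ are distinct coatoms with intersection $0$. If $\theta\in M(\operatorname{Con}T^k)$, then $\theta\ge\bigcap_i\kappa_i$, so (F1) gives $\theta\ge\kappa_i$ for some $i$, and $\theta=\kappa_i$. So $M(\operatorname{Con}T^k)$ is an antichain with $k$ elements, and $\operatorname{Con}T^k\cong\operatorname{Con}A$. (For $k=0$, $T^0$ is trivial.) $\square$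

**What changes in general.** The proof worked because $M(\operatorname{Con}A)$ is an antichain: the SI quotients of $A$ do not share any quotients, and a plain product glues them. Consider the pentagon $\mathrm N_5=\{0,a,c,b,1\}$ with $0<a<c<1$, $0<b<1$, $a\vee b=c\vee b=1$, $a\wedge b=c\wedge b=0$. Let $\mu$ be the congruence whose only nontrivial class is $\{a,c\}$. Every nonzero congruence contains $\mu$, since it collapses a covering pair, and each covering pair forces $a\sim c$:

- from $0\sim a$: joining with $b$ gives $b\sim1$, meeting with $c$ gives $0\sim c$, so $a\sim c$;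
- from $b\sim1$: meeting with $c$ gives $0\sim c$, joining with $a$ gives $a\sim c$;
- from $0\sim b$: joining with $a$ gives $a\sim 1$, meeting with $c$ gives $a\sim c$;
- from $c\sim1$: meeting with $b$ gives $0\sim b$, which was just treated.

The quotient $\mathrm N_5/\mu$ is the four-element lattice $2\times2$, so $\operatorname{Con}\mathrm N_5=\{0,\mu,\alpha,\beta,1\}$ with $\alpha\cap\beta=\mu$. Here $\alpha$ and $\beta$ are the kernels of the maps $\varphi,\psi:\mathrm N_5\to\{0,1\}$ with $\varphi^{-1}(1)=\{a,c,1\}$ and $\psi^{-1}(1)=\{b,1\}$. So $M(\operatorname{Con}\mathrm N_5)=\{0,\alpha,\beta\}$, with $0$ below the incomparable elements $\alpha,\beta$. In a general algebra many such three-element pieces can share their upper points, and a realization in $\mathbf W$ has to match the shared quotients. We shall see in Section 4 that this matching can fail globally even when each piece is available.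

## 2. The decision problem and the theorems

For certain lattice varieties $\mathbf L_1,\mathbf L_2$ generated by finite lattices, Ploščica showed that $\operatorname{crit}(\mathbf L_1\vee\mathbf L_2;\mathbf L_1)=\operatorname{crit}(\mathbf L_1;\mathbf N_5)=\aleph_0$, where $\mathbf N_5$ is the variety generated by $\mathrm N_5$. Gillibert and Ploščica showed that it is decidable whether $\operatorname{crit}(\mathbf N_5;\mathbf W)\ge\aleph_0$, for $\mathbf W$ a finitely generated CD variety of finite type whose non-simple SI members all have congruence lattice isomorphic to $\operatorname{Con}\mathrm N_5$. The problem is whether $\operatorname{crit}(\mathbf V;\mathbf W)\ge\aleph_0$ is decidable for all finitely generated CD varieties $\mathbf V,\mathbf W$ of finite similarity type.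

Let $\mathcal S$ and $\mathcal T$ be computed lists of pairwise non-isomorphic representatives of the SI members of $\mathbf V$ and of $\mathbf W$. Put
$$M=\max(\{1\}\cup\{|S|:S\in\mathcal S\}),\qquad L=M^3.$$
For $n\ge1$ let $F_n=F_{\mathbf V}(n)$ be the free algebra of $\mathbf V$ on $x_1,\dots,x_n$. It is finite and computable, being the subalgebra of $\prod_{A\in K_{\mathbf V}}A^{A^n}$ generated by the $n$ coordinate projections. Put $P_n=M(\operatorname{Con}F_n)$ and $[n]=\{1,\dots,n\}$.

**Theorem A.** For finitely generated CD varieties $\mathbf V,\mathbf W$ of finite similarity type the following are equivalent: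

1. $\operatorname{crit}(\mathbf V;\mathbf W)\ge\aleph_0$;
2. for every $n\ge1$ there is $B\in\mathbf W$ with $\operatorname{Con}B\cong\operatorname{Con}F_{\mathbf V}(n)$;
3. there is a *coherent* enriched realization of $P_L$ in $\mathbf W$ (Definitions 5 and 10; a finite object of computably bounded size);
4. there is $B\in\mathbf W$ with $\operatorname{Con}B\cong\operatorname{Con}F_{\mathbf V}(N)$, where $N$ is the number computable from the input that is defined in Section 7.

Condition 3 can be tested by a finite search, so $\operatorname{crit}(\mathbf V;\mathbf W)\ge\aleph_0$ is decidable. If $\operatorname{crit}(\mathbf V;\mathbf W)$ is finite, it is at most $\operatorname{card}\operatorname{Con}F_{\mathbf V}(N)$.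

**Theorem B.**

- (a) Decidability also holds when $\mathbf V$ is an arbitrary finitely generated variety of finite type, with $\mathbf W$ as in Theorem A.
- (b) For $\mathbf V,\mathbf W$ as in Theorem A, the truncated value $\min(\operatorname{crit}(\mathbf V;\mathbf W),\aleph_0)$ is computable.
- (c) Let $\mathbf R$ be the category with objects the positive integers and morphisms $n\to m$ the rigid surjections $[n]\to[m]$ (Definition 7). Conditions 1–4 are equivalent to: 5. there is a functor $E$ from $\mathbf R$ to finite algebras of $\mathbf W$ with surjective homomorphisms such that $\operatorname{Con}\circ E\cong\operatorname{Con}\circ F_{\mathbf V}$ naturally. (So the whole diagram lifts as soon as the single lattice $\operatorname{Con}F_{\mathbf V}(N)$ does.)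
- (d) If $\mathbf V,\mathbf W_1,\dots,\mathbf W_k$ are finitely generated CD varieties of finite type and every finite member of $\operatorname{Con}_{\mathrm c}\mathbf V$ lies in $\bigcup_i\operatorname{Con}_{\mathrm c}\mathbf W_i$, then $\operatorname{crit}(\mathbf V;\mathbf W_i)\ge\aleph_0$ for a single $i$.

## 3. Reduction to free algebras

The first reduction replaces all finite algebras of $\mathbf V$ by one sequence of algebras.

**Lemma 4.** Conditions 1 and 2 of Theorem A are equivalent.

*Proof.* $1\Rightarrow2$. $F_n$ is finite, so $\operatorname{Con}_{\mathrm c}F_n=\operatorname{Con}F_n$ is finite, and by 1 it is isomorphic to $\operatorname{Con}_{\mathrm c}B$ for some $B\in\mathbf W$. By Lemma 2(i), $\operatorname{Con}_{\mathrm c}B=\operatorname{Con}B$.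

$2\Rightarrow1$. Let $S=\operatorname{Con}_{\mathrm c}A$ be finite, $A\in\mathbf V$. By Lemma 2, $S=\operatorname{Con}A$ and $A$ is finite. With $n=|A|$ we have $A\cong F_n/\theta$ for some $\theta$. Take $B\in\mathbf W$ and an isomorphism $\operatorname{Con}F_n\cong\operatorname{Con}B$, sending $\theta$ to $\theta'$, say. Then
$$\operatorname{Con}A\cong{\uparrow}\theta\cong{\uparrow}\theta'\cong\operatorname{Con}(B/\theta').$$
This lattice is finite, so it equals $\operatorname{Con}_{\mathrm c}(B/\theta')$, and $S\in\operatorname{Con}_{\mathrm c}\mathbf W$. $\square$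

## 4. A finite description of one realization

Let $D$ be one finite distributive lattice, with $P=M(D)$. Suppose $\operatorname{Con}B\cong D$ with $B\in\mathbf W$. Each point $p\in P$ gives an SI quotient $T_p$ of $B$, and $B$ embeds in $\prod_pT_p$. For $p\le q$ the map $B\to T_q$ factors through $T_p$, by a map $f_{pq}$. So each $b\in B$ becomes a family $(b_p)_p$ with $f_{pq}(b_p)=b_q$. Conversely, such families can be used to rebuild an algebra with the right congruences, provided there are *enough* of them. "Enough" is a global existence condition; we turn it into data by recording, for each requirement, families that witness it.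

**Definition 5.** Let $P$ be a finite poset. An **enriched realization** $\mathfrak r=(T,f,s,u,v)$ of $P$ in $\mathbf W$ consists of the following.

- (R1) Algebras $T_p\in\mathcal T$ $(p\in P)$ and surjective homomorphisms $f_{pq}:T_p\to T_q$ $(p\le q)$ with $f_{pp}=\mathrm{id}$ and $f_{qr}f_{pq}=f_{pr}$ for $p\le q\le r$.
- (R2) For each $p$, the map $q\mapsto\ker f_{pq}$ is a bijection from ${\uparrow}p$ onto $M(\operatorname{Con}T_p)$.
- (R3) For each $p\in P$ and $t\in T_p$, a section $s^{p,t}$ with $s^{p,t}_p=t$. Here a *section* is a family $b\in\prod_{c\in P}T_c$ with $f_{cd}(b_c)=b_d$ for all $c\le d$.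
- (R4) For each pair $p\not\le q$, sections $u^{p,q},v^{p,q}$ with $u^{p,q}_p=v^{p,q}_p$ and $u^{p,q}_q\ne v^{p,q}_q$.

For $P=\emptyset$ there is exactly one (empty) realization.

The algebras $T_p$ are members of the fixed list $\mathcal T$, not algebras up to isomorphism. So $P$ has only finitely many enriched realizations, and two of them are compared by plain equality.

*Example (antichain).* Let $P$ be an antichain and choose any simple $T_p\in\mathcal T$ for $p\in P$. The only maps are the identities, (R2) says that $0$ is the only meet-irreducible congruence of $T_p$, which holds, and every family is a section. For $s^{p,t}$ take any family with entry $t$ at $p$. For $u^{p,q},v^{p,q}$ with $p\ne q$ take two families that differ only at $q$. So *every* choice of simple algebras gives an enriched realization.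

**Lemma 6.** Let $D$ be a finite distributive lattice and $P=M(D)$. Then $D\cong\operatorname{Con}B$ for some $B\in\mathbf W$ if and only if $P$ has an enriched realization in $\mathbf W$. Moreover, if $\mathfrak r$ is an enriched realization of $P$ and $B\le\prod_pT_p$ is any subalgebra consisting of sections and containing all $s^{p,t},u^{p,q},v^{p,q}$, then $p\mapsto\kappa_p=\{(b,b')\in B^2:b_p=b'_p\}$ is an isomorphism of posets $P\to M(\operatorname{Con}B)$.

*Proof.* **Step 1: the map $p\mapsto\kappa_p$ is an order embedding into $M(\operatorname{Con}B)$.** Let $\mathfrak r$ and $B$ be as in the second statement. If $P=\emptyset$, then $B$ is trivial and $M(\operatorname{Con}B)=\emptyset$, as claimed; so let $P\neq\emptyset$. $B$ is finite and lies in $\mathbf W$. By (R3) the projection $B\to T_p$ is onto, so $B/\kappa_p\cong T_p$ is SI and $\kappa_p\in M(\operatorname{Con}B)$. If $p\le q$ and $b_p=b'_p$, then $b_q=f_{pq}(b_p)=f_{pq}(b'_p)=b'_q$; so $\kappa_p\subseteq\kappa_q$. If $p\not\le q$, then $(u^{p,q},v^{p,q})\in\kappa_p\setminus\kappa_q$ by (R4).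

**Step 2: the map is onto.** Let $\theta\in M(\operatorname{Con}B)$. Since $\bigcap_p\kappa_p=0$ and $\operatorname{Con}B$ is distributive, (F1) gives $\theta\ge\kappa_p$ for some $p$. So $\theta$ is the preimage, under the projection $B\to T_p$, of a member of $M(\operatorname{Con}T_p)$, which by (R2) is $\ker f_{pq}$ for some $q\ge p$. Thus $(b,b')\in\theta$ if and only if $f_{pq}(b_p)=f_{pq}(b'_p)$, that is, $b_q=b'_q$. So $\theta=\kappa_q$.

**Step 3: from a realization to an algebra.** Since the $f_{cd}$ are homomorphisms, the set of all sections is a subalgebra of $\prod_pT_p$; it is nonempty because it contains the $s^{p,t}$ (or because $P=\emptyset$). Steps 1 and 2 apply to it, so $M(\operatorname{Con}B)\cong P=M(D)$ and $\operatorname{Con}B\cong D$ by (F1).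

**Step 4: from an algebra to a realization.** Let $\operatorname{Con}B\cong D$ with $B\in\mathbf W$, and let $p\mapsto\theta_p$ be the induced isomorphism $P\to M(\operatorname{Con}B)$. Each $B/\theta_p$ is SI. Choose $T_p\in\mathcal T$ and a surjective homomorphism $g_p:B\to T_p$ with kernel $\theta_p$. For $p\le q$ we have $\theta_p\subseteq\theta_q$, so there is a unique map $f_{pq}$ with $f_{pq}g_p=g_q$; it is a surjective homomorphism. (R1) follows from uniqueness. (R2) follows from the correspondence theorem: the meet-irreducible elements of the filter ${\uparrow}\theta_p$ are the $\theta_q$ with $q\ge p$, and $\theta_q$ corresponds to $\ker f_{pq}$. Each $b\in B$ gives the section $(g_p(b))_p$. For (R3) take the section of some $b$ with $g_p(b)=t$. For (R4), if $p\not\le q$, take the sections of $b,b'$ with $(b,b')\in\theta_p\setminus\theta_q$. $\square$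

**A global obstruction: the triangle.** A first attempt at our problem is to compare only the SI algebras: for each SI algebra in $\mathbf V$, look for one in $\mathbf W$ with the same congruence lattice. This does not suffice. Let $P$ consist of $q_1,q_2,q_3$ and $p_{12},p_{13},p_{23}$, with $p_{ij}<q_i$ and $p_{ij}<q_j$ as the only strict relations, and let $M(D)=P$.

*$D$ is realized in $\mathbf N_5$.* Put $T_{p_{ij}}=\mathrm N_5$, $T_{q_i}=\{0,1\}$, and for $i<j$ let $f_{p_{ij}q_i}=\varphi$ and $f_{p_{ij}q_j}=\psi$. (R1) is clear, and (R2) holds since $M(\operatorname{Con}\mathrm N_5)=\{0,\alpha,\beta\}$. A section consists of $e_1,e_2,e_3\in\{0,1\}$ and $b_{ij}$ with $\varphi(b_{ij})=e_i$, $\psi(b_{ij})=e_j$. The pair $(\varphi,\psi)$ takes $0,a,c,b,1$ to $(0,0),(1,0),(1,0),(0,1),(1,1)$. So all $e_1,e_2,e_3$ occur, and each $b_{ij}$ is determined by them except that it may be chosen freely in $\{a,c\}$ if $(e_i,e_j)=(1,0)$. This gives (R3). For (R4) with second point $p_{kl}$, $k<l$, take $(e_k,e_l)=(1,0)$ and two sections that differ only at $p_{kl}$. With second point $q_k$, the first point is some $q_i$ with $i\ne k$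 or some $p_{ij}$ with $k\notin\{i,j\}$; fix everything at the first point and vary $e_k$.

*$D$ is not realized in the following $\mathbf W$, which does have an SI algebra with congruence lattice $\operatorname{Con}\mathrm N_5$.* Let $T=(\mathrm N_5;\vee,\wedge,w)$ with the unary operation $w(x)=x\vee b$, and let $\mathbf W$ be generated by $T$; it is CD, since its members have lattice operations. As $w$ is a polynomial of the lattice, $\operatorname{Con}T=\operatorname{Con}\mathrm N_5$. On $T/\alpha$ the operation $w$ is the identity, since $\varphi(x\vee b)=\varphi(x)$; on $T/\beta$ it is constant, since $\psi(x\vee b)=1$. So $T/\alpha\not\cong T/\beta$. Let $S$ be a proper subalgebra of $T$. If $S$ contains $0$ or $b$, then $b\in S$ and $w$ is a lattice polynomial on $S$; otherwise $S\subseteq\{a,c,1\}$ and $w$ is constantly $1$ on $S$. In both cases $S$ has the same congruences as its lattice reduct, which is distributive as it has at most four elements. So the SI quotients of $S$ have two elements. By Jónsson's Lemma, $T$ is, up to isomorphism, the only SI member of $\mathbf W$ with more than one meet-irreducible congruence.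

In an enriched realization of $P$ in $\mathbf W$, (R2) requires $T_{p_{ij}}$ to have three meet-irreducible congruences, so $T_{p_{ij}}\cong T$, and then one of $T_{q_i},T_{q_j}$ is isomorphic to $T/\alpha$ and the other to $T/\beta$. So $T_{q_1},T_{q_2},T_{q_3}$ would be pairwise non-isomorphic, with only two isomorphism types available. Hence there is none. The lattice $D$ has as many elements as $P$ has up-sets, namely $1+3+3\cdot2+8=18$, according to how many of the $q_i$ are in the up-set. So $\operatorname{crit}(\mathbf N_5;\mathbf W)\le18$.

Lemma 6 settles one lattice at a time by a finite search. So if $\operatorname{crit}(\mathbf V;\mathbf W)$ is finite, we shall eventually notice. The difficulty is to confirm the answer "yes", which by Lemma 4 is a statement about all $P_n$ at once.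

## 5. Substituting generators, and where a direct extension breaks down

We look for a way to build a realization of $P_n$, for large $n$, from a realization of some fixed $P_L$. The link between different $n$ is the identification of generators.

**Definition 7.** A surjection $h:[n]\to[m]$ is **rigid** if $\min h^{-1}(1)<\dots<\min h^{-1}(m)$.

Written as a word $h(1)h(2)\dots h(n)$, this says that the letters $1,\dots,m$ make their first appearances in this order. The rigid surjections $[3]\to[2]$ are $112$, $121$, $122$. Rigid surjections are closed under composition, because $\min(gh)^{-1}(a)=\min h^{-1}(\min g^{-1}(a))$. Numbering the classes of a partition by their least elements, we see that $h\mapsto\ker h$ is a bijection from the rigid surjections $[n]\to[m]$ onto the partitions of $[n]$ into exactly $m$ classes. For a fixed rigid $h:[n]\to[m]$, the coarsenings of $\ker h$ with exactly $\ell$ classes are exactly the partitions $\ker(gh)$ with $g:[m]\to[\ell]$ rigid.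

For a surjection $h:[n]\to[m]$ let $h_{\ast}:F_n\to F_m$ be the surjective homomorphism with $x_i\mapsto x_{h(i)}$, and let $h^{\ast}:\operatorname{Con}F_m\to\operatorname{Con}F_n$ take preimages under $h_{\ast}$. By the correspondence theorem $h^{\ast}$ is an isomorphism onto the filter ${\uparrow}\ker h_{\ast}$. Whether an element is meet-irreducible depends only on the elements above it, so the meet-irreducible elements of this filter are the members of $P_n$ in it. Hence:

- $h^{\ast}$ restricts to an order embedding $P_m\to P_n$ whose image is an **up-set** of $P_n$, and $h^{\ast}({\uparrow}a)={\uparrow}h^{\ast}a$ for $a\in P_m$;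
- $(gh)_{\ast}=g_{\ast}h_{\ast}$, hence $(gh)^{\ast}=h^{\ast}g^{\ast}$.

We apply $h^{\ast}$ to tuples coordinatewise.

*Example.* Let $\mathbf V$ be the variety of distributive lattices; its only SI member is $\{0,1\}$, so $M=2$ and $L=8$. A point of $P_n$ is the kernel of a surjective homomorphism $F_n\to\{0,1\}$, that is, a nonconstant word $e\in\{0,1\}^n$, and different words give different kernels because the lattice $\{0,1\}$ has no nontrivial automorphism. So $P_n$ is an antichain with $2^n-2$ points, and $h^{\ast}e=e\circ h$. For instance, $0010=h^{\ast}(01)$ with $h=1121$. Every point of every $P_n$ comes in this way from one of the two points $01,10$ of $P_2$.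

The last observation holds in general, and for tuples.

**Definition 8.** A tuple $\vec q\in P_\ell^k$ is **reduced** if $(x_i,x_j)\notin\bigcap\vec q$ for all $i\ne j$, where $\bigcap\vec q$ is the intersection of the entries of $\vec q$.

In the example, the point $e$ is reduced if its letters are distinct, so only $01$ and $10$ are reduced. A pair $(e,e')$ is reduced if the columns $(e(i),e'(i))$ are distinct, so $\ell\le4$.

**Lemma 9.** For $k\ge1$ and every $\vec p\in P_n^k$ there are a unique $\ell$, a unique rigid $h:[n]\to[\ell]$ and a unique reduced $\vec p^{\,\circ}\in P_\ell^k$ with $\vec p=h^{\ast}\vec p^{\,\circ}$. Moreover $\ell\le M^k$.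

*Proof.* **Existence.** We identify those generators that $\vec p$ cannot tell apart. Let $\theta=\bigcap\vec p$, let $i\sim j$ if and only if $(x_i,x_j)\in\theta$, and let $h:[n]\to[\ell]$ be the rigid surjection with kernel $\sim$. The assignment $x_{h(i)}\mapsto x_i/\theta$ is well defined and extends to a homomorphism $\psi:F_\ell\to F_n/\theta$. Then $\psi h_{\ast}$ agrees with the quotient map $F_n\to F_n/\theta$ on the generators, so it is the quotient map. Hence $\ker h_{\ast}\subseteq\theta$, and $\theta$ is contained in every entry of $\vec p$. So all entries lie in the image of $h^{\ast}$, and $\vec p=h^{\ast}\vec p^{\,\circ}$ for a unique $\vec p^{\,\circ}\in P_\ell^k$. As preimages preserve intersections, $h^{\ast}(\bigcap\vec p^{\,\circ})=\theta$, so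
$$(x_{h(i)},x_{h(j)})\in\bigcap\vec p^{\,\circ}\iff(x_i,x_j)\in\theta\iff h(i)=h(j).$$
Thus $\vec p^{\,\circ}$ is reduced.

**Uniqueness.** Let also $\vec p=g^{\ast}\vec q$ with $g$ rigid and $\vec q$ reduced. Then $(x_i,x_j)\in\theta$ if and only if $(x_{g(i)},x_{g(j)})\in\bigcap\vec q$, that is, $g(i)=g(j)$. So $\ker g=\ker h$, and $g=h$ because both are rigid. Now $\vec q=\vec p^{\,\circ}$, since $h^{\ast}$ is injective.

**Bound.** The generators give exactly $\ell$ distinct elements of $F_n/\theta$. This algebra embeds in the product of the $k$ algebras obtained from $F_n$ by dividing by the entries of $\vec p$, and each of those is SI, of size at most $M$. So $\ell\le M^k$. $\square$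

Rigidity serves the uniqueness here: for a permutation $\sigma$ of $[\ell]$ we have $h^{\ast}\vec p^{\,\circ}=(\sigma h)^{\ast}(\sigma^{-1})^{\ast}\vec p^{\,\circ}$, so with arbitrary surjections $h$ would be determined only up to a permutation.

**Restriction.** Let $\mathcal R_n$ be the finite set of enriched realizations of $P_n$ in $\mathbf W$. For a rigid $h:[n]\to[m]$ and $\mathfrak r\in\mathcal R_n$, let $h^{\#}\mathfrak r$ be the restriction of all data of $\mathfrak r$ along $h^{\ast}:P_m\to P_n$:
$$T_a:=T_{h^{\ast}a},\quad f_{ab}:=f_{h^{\ast}a,h^{\ast}b},\quad s^{a,t}_b:=s^{h^{\ast}a,t}_{h^{\ast}b},\quad u^{a,b}_c:=u^{h^{\ast}a,h^{\ast}b}_{h^{\ast}c},\quad v^{a,b}_c:=v^{h^{\ast}a,h^{\ast}b}_{h^{\ast}c}.$$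
Then $h^{\#}\mathfrak r\in\mathcal R_m$. Indeed $h^{\ast}$ preserves and reflects order, so (R1) and (R4) are inherited and sections restrict to sections; (R3) is inherited; and (R2) at $a$ is (R2) of $\mathfrak r$ at $h^{\ast}a$, because $h^{\ast}({\uparrow}a)={\uparrow}h^{\ast}a$. From $(gh)^{\ast}=h^{\ast}g^{\ast}$ we get
$$(gh)^{\#}=g^{\#}h^{\#}. \tag{1}$$

**The direct extension, and its failure.** All the data of a realization sit at single points, pairs or triples of points: $T_p$ at $p$; $f_{pq}$ and the value $s^{p,t}_q$ at $(p,q)$; $u^{p,q}_c$ and $v^{p,q}_c$ at $(p,q,c)$. By Lemma 9 each such tuple in $P_n$ is $h^{\ast}$ of a reduced tuple in some $P_\ell$ with $\ell\le M^3=L$. So, given $\mathfrak r\in\mathcal R_L$, restrict it to $P_\ell$ and give every tuple $\vec p$ in $P_n$ the data found at $\vec p^{\,\circ}$.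

This stops at the word "restrict". There are many rigid $g:[L]\to[\ell]$, and the realizations $g^{\#}\mathfrak r$ of $P_\ell$ may all be different. Choosing one restriction for each $\ell$ does not help, because a pair is reduced in one $P_\ell$ while its two entries are reduced in smaller ones, and the chosen restrictions need not agree there. In the distributive lattice example with $n=3$, the point $01\in P_2$ has the images $001,010,011$ in $P_3$ under $g=112,121,122$. If $\mathcal T$ contains two simple algebras $T'\ne T''$, then by the antichain example of Section 4 there is $\mathfrak r\in\mathcal R_3$ with $T_{001}=T'$ and $T_{010}=T''$. Then $(112)^{\#}\mathfrak r\ne(121)^{\#}\mathfrak r$.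

So the extension requires a realization of $P_L$ all of whose restrictions to $P_\ell$ are equal. Section 6 shows that this is sufficient. Section 7 shows that it can always be achieved, starting from a realization of $P_N$ with $N$ large: the restriction $k^{\#}\mathfrak r$ is a coloring of the rigid $k:[N]\to[\ell]$ by the finite set $\mathcal R_\ell$, and rigid surjections satisfy a Ramsey theorem.

## 6. Coherent realizations extend to all $n$

**Definition 10.** Call $\mathfrak r\in\mathcal R_L$ **coherent** if for each $\ell\le L$ the element $g^{\#}\mathfrak r\in\mathcal R_\ell$ is the same for all rigid $g:[L]\to[\ell]$. It is then denoted by $\mathfrak r_\ell$.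

The only rigid $[L]\to[L]$ is the identity, so $\mathfrak r_L=\mathfrak r$. If $\mathfrak r$ is coherent, then
$$g^{\#}\mathfrak r_m=\mathfrak r_\ell\quad\text{for all rigid }g:[m]\to[\ell],\ \ell\le m\le L. \tag{2}$$
Indeed, take any rigid $g':[L]\to[m]$. By (1), $g^{\#}\mathfrak r_m=g^{\#}g'^{\#}\mathfrak r=(gg')^{\#}\mathfrak r=\mathfrak r_\ell$.

**Lemma 11.** If $\mathcal R_L$ has a coherent element $\mathfrak r$, then for every $n\ge1$ there is $\mathfrak r^{(n)}\in\mathcal R_n$ such that $g^{\#}\mathfrak r^{(n)}=\mathfrak r^{(m)}$ for every rigid $g:[n]\to[m]$.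

*Proof.* **Step 1: define the data.** We attach the data of a realization to tuples of at most three points:

- $T_p$ is attached to $(p)$;
- $f_{pq}$ is attached to $(p,q)$, where $p\le q$;
- the family $(s^{p,t}_q)_{t\in T_p}$ is attached to $(p,q)$, with $p,q$ arbitrary;
- $u^{p,q}_c$ and $v^{p,q}_c$ are attached to $(p,q,c)$, where $p\not\le q$ and $c$ is arbitrary.

Write $\mathfrak r[\vec p]$ for the data of $\mathfrak r$ at $\vec p$; equations between such data are meant for data of the same kind. In this notation restriction reads
$$(h^{\#}\mathfrak r)[\vec a]=\mathfrak r[h^{\ast}\vec a]. \tag{3}$$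
For a tuple $\vec p$ in $P_n$ of at most three points write $\vec p=h^{\ast}\vec p^{\,\circ}$ as in Lemma 9, with $h:[n]\to[\ell]$, $\ell\le M^3=L$, and define
$$\mathfrak r^{(n)}[\vec p]:=\mathfrak r_\ell[\vec p^{\,\circ}]. \tag{4}$$
As $h^{\ast}$ preserves and reflects order, $\vec p$ and $\vec p^{\,\circ}$ satisfy the same order conditions, so the same kinds of data are attached to both. Different tuples use different $h$ and $\ell$, and it is not yet clear that the pieces match.

**Step 2: the data may be read off from any $P_\ell$ with $\ell\le L$.** *Claim.* For every rigid $h:[n]\to[\ell]$ with $\ell\le L$ and every tuple $\vec q$ of at most three points of $P_\ell$,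
$$\mathfrak r^{(n)}[h^{\ast}\vec q]=\mathfrak r_\ell[\vec q]. \tag{5}$$
Here $\vec q$ need not be reduced. Write $\vec q=g^{\ast}\vec q^{\,\circ}$ with $g:[\ell]\to[\ell']$ rigid and $\vec q^{\,\circ}$ reduced. Then $h^{\ast}\vec q=(gh)^{\ast}\vec q^{\,\circ}$ with $gh$ rigid, so by the uniqueness in Lemma 9 this is the decomposition used in (4), and $\mathfrak r^{(n)}[h^{\ast}\vec q]=\mathfrak r_{\ell'}[\vec q^{\,\circ}]$. By (2), $\mathfrak r_{\ell'}=g^{\#}\mathfrak r_\ell$, so by (3), $\mathfrak r_{\ell'}[\vec q^{\,\circ}]=\mathfrak r_\ell[g^{\ast}\vec q^{\,\circ}]=\mathfrak r_\ell[\vec q]$. This proves the Claim; it is the only place where coherence is used.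

**Step 3: the data have the right types.** Let $\vec p=h^{\ast}\vec p^{\,\circ}$ with $\vec p^{\,\circ}$ in $P_\ell$, $\ell\le L$. Apply (5) to $\vec p^{\,\circ}$ and to all its subtuples. The data of $\mathfrak r^{(n)}$ at $\vec p$ and at its subtuples are those of the one realization $\mathfrak r_\ell$. Hence $f_{pq}$ is a map $T_p\to T_q$, the family $(s^{p,t}_q)_t$ is indexed by $T_p$ and takes values in $T_q$, and $u^{p,q}_c,v^{p,q}_c\in T_c$.

**Step 4: the axioms hold.** Each single instance of an axiom involves a tuple of at most three points, together with points *above* one of them: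

- (R1) and (R2) for $p$ involve $p$ and points of ${\uparrow}p$; use the tuple $(p)$.
- (R3) says $s^{p,t}_p=t$ and $f_{qr}(s^{p,t}_q)=s^{p,t}_r$; this involves $p$, $q$ and a point $r\ge q$; use the tuple $(p,q)$.
- (R4) says $u^{p,q}_p=v^{p,q}_p$, $u^{p,q}_q\ne v^{p,q}_q$, $f_{cd}(u^{p,q}_c)=u^{p,q}_d$ and $f_{cd}(v^{p,q}_c)=v^{p,q}_d$; this involves $p,q,c$ and a point $d\ge c$; use the tuple $(p,q,c)$.

Apply Lemma 9 to the tuple named, and obtain a rigid $h:[n]\to[\ell]$ with $\ell\le L$ such that its entries lie in $h^{\ast}(P_\ell)$. As $h^{\ast}(P_\ell)$ is an up-set of $P_n$, all points involved lie in it. Moreover ${\uparrow}p=h^{\ast}({\uparrow}p^\circ)$, where $h^{\ast}p^\circ=p$; this matters for (R2), which speaks about all of ${\uparrow}p$. All data that occur in the instance are attached to tuples of at most three of these points. For example, $f_{cd}(u^{p,q}_c)=u^{p,q}_d$ uses the data at $(c,d)$, $(p,q,c)$ and $(p,q,d)$ and the algebras at $c$ and $d$. By (5) all of them are the corresponding data of $\mathfrak r_\ell$, for which the corresponding instance holds. So $\mathfrak r^{(n)}\in\mathcal R_n$.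

**Step 5: compatibility.** Let $g:[n]\to[m]$ be rigid, and let $\vec p=k^{\ast}\vec p^{\,\circ}$ be a tuple of at most three points in $P_m$, with $k$ rigid and $\vec p^{\,\circ}$ reduced in $P_\ell$. Then $g^{\ast}\vec p=(kg)^{\ast}\vec p^{\,\circ}$ is the decomposition of $g^{\ast}\vec p$. By (4), $\mathfrak r^{(n)}[g^{\ast}\vec p]$ and $\mathfrak r^{(m)}[\vec p]$ both equal $\mathfrak r_\ell[\vec p^{\,\circ}]$. By (3), $g^{\#}\mathfrak r^{(n)}=\mathfrak r^{(m)}$. $\square$

The number $3$ in $L=M^3$ is the number of points $p,q,c$ in a value $u^{p,q}_c$; the fourth point $d$ costs nothing because it lies above $c$.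

## 7. The Graham–Rothschild theorem and the proof of Theorem A

We use the partition form ("finite dual Ramsey theorem") of a theorem of Graham and Rothschild, Trans. AMS 159 (1971), 257–292.

**Graham–Rothschild theorem.** *For $1\le\ell\le m$ and $r\ge1$ there is $N\ge m$ such that for every $r$-coloring of the rigid surjections $[N]\to[\ell]$ there is a rigid surjection $h:[N]\to[m]$ such that all $gh$, with $g:[m]\to[\ell]$ rigid, have the same color.*

Let $GR(\ell,m,r)$ be the least such $N$. It is computable: for $N=m,m+1,\dots$ check all of the finitely many colorings; the search terminates by the theorem. For instance, $GR(m,m,r)=m$, since the identity is the only rigid surjection $[m]\to[m]$.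

**The number $N$.** Put $m_0=L$ and, for $\ell=1,\dots,L$,
$$m_\ell=GR(\ell,m_{\ell-1},\max(1,|\mathcal R_\ell|)).$$
This is well defined, since $m_{\ell-1}\ge L\ge\ell$. Put $N=m_L$. The finite sets $\mathcal R_\ell$, $\ell\le L$, can be listed, so $N$ is computable from the input.

*Proof of Theorem A.* $1\Leftrightarrow2$ is Lemma 4, and $2\Rightarrow4$ is the case $n=N$.

**$4\Rightarrow3$: making a realization coherent.** The colorings for $\ell=1,\dots,L$ are treated one after the other, starting with $\ell=L$. By Lemma 6 there is $\mathfrak r\in\mathcal R_N$. We construct rigid surjections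
$$[N]=[m_L]\xrightarrow{\ h_L\ }[m_{L-1}]\xrightarrow{\ h_{L-1}\ }\cdots\xrightarrow{\ h_1\ }[m_0]=[L].$$
Given $h_L,\dots,h_{\ell+1}$, with composite $h_{\ell+1}\cdots h_L:[N]\to[m_\ell]$ (the identity if $\ell=L$), color each rigid $k:[m_\ell]\to[\ell]$ by
$$(k\,h_{\ell+1}\cdots h_L)^{\#}\mathfrak r\in\mathcal R_\ell.$$
There are at most $|\mathcal R_\ell|$ colors. By the choice of $m_\ell$ there is a rigid $h_\ell:[m_\ell]\to[m_{\ell-1}]$ such that all $k'h_\ell$, with $k':[m_{\ell-1}]\to[\ell]$ rigid, have the same color.

Let $h=h_1h_2\cdots h_L:[N]\to[L]$. For rigid $g:[L]\to[\ell]$ we have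
$$gh=(g\,h_1\cdots h_{\ell-1})\,h_\ell\,(h_{\ell+1}\cdots h_L),$$
where $k'=g\,h_1\cdots h_{\ell-1}:[m_{\ell-1}]\to[\ell]$ is rigid. So $(gh)^{\#}\mathfrak r$ is the color of $k'h_\ell$, which does not depend on $g$. By (1), $g^{\#}(h^{\#}\mathfrak r)=(gh)^{\#}\mathfrak r$. So $h^{\#}\mathfrak r\in\mathcal R_L$ is coherent.

**$3\Rightarrow2$.** Lemma 11 gives $\mathcal R_n\ne\emptyset$ for all $n\ge1$. As $\operatorname{Con}F_n$ is a finite distributive lattice with $M(\operatorname{Con}F_n)=P_n$, Lemma 6 gives $B\in\mathbf W$ with $\operatorname{Con}B\cong\operatorname{Con}F_n$.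

**Decision procedure.** Compute $\mathcal S,\mathcal T,M,L$. For $\ell\le L$ compute $F_\ell$, $\operatorname{Con}F_\ell$, $P_\ell$ and the maps $g^{\ast}$ for rigid $g:[L]\to[\ell]$. List the candidates for enriched realizations of $P_L$: all algebras come from the finite list $\mathcal T$, and all maps and sections are finite objects, so there are finitely many candidates, of computably bounded size. Check (R1)–(R4) and coherence for each. Answer "yes" if and only if some candidate passes. By $1\Leftrightarrow3$ this decides $\operatorname{crit}(\mathbf V;\mathbf W)\ge\aleph_0$. The number $N$ is not needed in the procedure.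

**The bound.** If $\operatorname{crit}(\mathbf V;\mathbf W)<\aleph_0$, then condition 4 fails. The finite lattice $\operatorname{Con}F_N$ is in $\operatorname{Con}_{\mathrm c}\mathbf V$. If it were isomorphic to $\operatorname{Con}_{\mathrm c}B$ with $B\in\mathbf W$, then by Lemma 2(i) it would be isomorphic to $\operatorname{Con}B$, and condition 4 would hold. So it lies in $\operatorname{Con}_{\mathrm c}\mathbf V\setminus\operatorname{Con}_{\mathrm c}\mathbf W$, and $\operatorname{crit}(\mathbf V;\mathbf W)\le\operatorname{card}\operatorname{Con}F_N$. $\square$

## 8. Arbitrary $\mathbf V$, exact finite values, and several targets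

These are parts (a), (b) and (d) of Theorem B.

**(a) Arbitrary finitely generated $\mathbf V$.** The purpose is to test whether $\mathbf V$ is CD, and to see that the answer is "no" if it is not. Compute the finite algebra $F_{\mathbf V}(3)$ with free generators $x,y,z$ and its congruence lattice.

*Suppose $\operatorname{Con}F_{\mathbf V}(3)$ is distributive.* Put $\alpha=\mathrm{Cg}(x,z)$, $\beta=\mathrm{Cg}(x,y)$, $\gamma=\mathrm{Cg}(y,z)$, where $\mathrm{Cg}$ denotes the generated congruence. Then
$$(x,z)\in\alpha\cap(\beta\vee\gamma)=(\alpha\cap\beta)\vee(\alpha\cap\gamma).$$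
So there is a chain of elements of $F_{\mathbf V}(3)$, that is, of ternary terms $t_0,\dots,t_k$, with $t_0=x$, $t_k=z$, and, after repeating elements if necessary, $(t_i,t_{i+1})\in\alpha\cap\beta$ for $i$ even and $(t_i,t_{i+1})\in\alpha\cap\gamma$ for $i$ odd. The congruence $\alpha$ is the kernel of the endomorphism $\varepsilon$ of $F_{\mathbf V}(3)$ with $x,y,z\mapsto x,y,x$: the kernel contains $(x,z)$, and if $\varepsilon(s)=\varepsilon(t)$ then $s\mathrel{\alpha}s(x,y,x)=t(x,y,x)\mathrel{\alpha}t$. Likewise $\beta$ and $\gamma$ are the kernels of the endomorphisms identifying the corresponding two generators. From $(t_i,t_{i+1})\in\alpha$ for all $i$ we get $t_i(x,y,x)=t_0(x,y,x)=x$ for all $i$. So $\mathbf V$ satisfies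
$$t_i(x,y,x)=x,\qquad t_i(x,x,z)=t_{i+1}(x,x,z)\ (i\text{ even}),\qquad t_i(x,z,z)=t_{i+1}(x,z,z)\ (i\text{ odd}).$$
Together with $t_0=x$, $t_k=z$ these are Jónsson's identities. By Jónsson's theorem $\mathbf V$ is CD, and Theorem A applies.

*Suppose $\operatorname{Con}F_{\mathbf V}(3)$ is not distributive.* The finite lattice $\operatorname{Con}_{\mathrm c}F_{\mathbf V}(3)=\operatorname{Con}F_{\mathbf V}(3)$ is in $\operatorname{Con}_{\mathrm c}\mathbf V$. If it were in $\operatorname{Con}_{\mathrm c}\mathbf W$, then by Lemma 2(i) it would be isomorphic to $\operatorname{Con}B$ with $B\in\mathbf W$, which is distributive. So the critical point is finite, and the answer is "no". $\square$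

**(b) The truncated value.** Decide by Theorem A whether $\operatorname{crit}(\mathbf V;\mathbf W)\ge\aleph_0$. If so, the truncated value is $\aleph_0$. If not, run through the finite distributive lattices $D$ by increasing cardinality. By Lemma 2(i), $D\in\operatorname{Con}_{\mathrm c}\mathbf W$ if and only if $D\cong\operatorname{Con}B$ for some $B\in\mathbf W$, and by Lemma 6 if and only if $M(D)$ has an enriched realization in $\mathbf W$, which is a finite search. The same holds with $\mathbf V$ in place of $\mathbf W$. By Lemma 2(i) all finite members of $\operatorname{Con}_{\mathrm c}\mathbf V$ are distributive lattices. So the cardinality of the first $D$ found in $\operatorname{Con}_{\mathrm c}\mathbf V\setminus\operatorname{Con}_{\mathrm c}\mathbf W$ is $\operatorname{crit}(\mathbf V;\mathbf W)$, and the search terminates because the critical point is finite. $\square$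

**(d) Several targets.** For each $n$ there is, by hypothesis, some $i$ with $\operatorname{Con}F_n\in\operatorname{Con}_{\mathrm c}\mathbf W_i$; by Lemma 2(i), $\operatorname{Con}F_n\cong\operatorname{Con}B$ with $B\in\mathbf W_i$. As there are finitely many $i$, a single $i$ works for infinitely many $n$. Given any $m$, choose such an $n\ge m$. Then $F_m$ is a quotient of $F_n$, so $\operatorname{Con}F_m$ is isomorphic to a filter ${\uparrow}\theta$ of $\operatorname{Con}F_n\cong\operatorname{Con}B$, and that filter is isomorphic to the congruence lattice of a quotient of $B$. So $\mathbf W_i$ realizes $\operatorname{Con}F_m$ for every $m$, and $\operatorname{crit}(\mathbf V;\mathbf W_i)\ge\aleph_0$ by Lemma 4. $\square$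

## 9. Lifting the whole diagram of free algebras

This is part (c) of Theorem B. The functor $F_{\mathbf V}$ on $\mathbf R$ is $n\mapsto F_n$, $h\mapsto h_{\ast}$. For a homomorphism $\varphi:A\to B$, the map $\operatorname{Con}\varphi:\operatorname{Con}A\to\operatorname{Con}B$ sends $\theta$ to the congruence generated by $\{(\varphi(a),\varphi(a')):(a,a')\in\theta\}$. It is left adjoint to taking preimages:
$$(\operatorname{Con}\varphi)(\theta)\subseteq\eta\iff\theta\subseteq\varphi^{-1}(\eta). \tag{6}$$

$5\Rightarrow2$ is clear, with $B=E(n)$. We prove $3\Rightarrow5$. Take $\mathfrak r^{(n)}$, $n\ge1$, from Lemma 11.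

**Step 1: algebras of sections form a functor.** Let $B_n$ be the finite algebra of all sections of $\mathfrak r^{(n)}$. For rigid $g:[n]\to[m]$ define
$$\rho_g:B_n\to B_m,\qquad(\rho_gb)_p=b_{g^{\ast}p}\quad(p\in P_m).$$
Since $g^{\#}\mathfrak r^{(n)}=\mathfrak r^{(m)}$, the algebras $T_p$ and maps $f_{pq}$ of $\mathfrak r^{(m)}$ are those of $\mathfrak r^{(n)}$ at $g^{\ast}p$ and $(g^{\ast}p,g^{\ast}q)$. So $\rho_gb$ is a section of $\mathfrak r^{(m)}$, and $\rho_g$ is a homomorphism. From $(gh)^{\ast}=h^{\ast}g^{\ast}$ we get $\rho_{gh}=\rho_g\rho_h$. However, nothing ensures that $\rho_g$ is onto: a section of $\mathfrak r^{(m)}$ need not extend. We pass to the subalgebra of those sections that can be extended along every rigid surjection, and for this we need amalgamation.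

**Step 2: amalgamation in $\mathbf R$.** *For rigid $h:[k]\to[n]$ and $h':[k']\to[n]$ there are rigid $j:[i]\to[k]$ and $j':[i]\to[k']$ with $hj=h'j'$.* Let $\alpha_a=\min h^{-1}(a)$ and $\alpha'_a=\min h'^{-1}(a)$ for $a\le n$, and $\alpha_{n+1}=k+1$, $\alpha'_{n+1}=k'+1$. By rigidity both sequences increase, and $\alpha_1=\alpha'_1=1$. For $a=1,\dots,n$ successively list

- the pair $(\alpha_a,\alpha'_a)$;
- then the pairs $(c,\alpha'_{h(c)})$ for $\alpha_a<c<\alpha_{a+1}$, in increasing order of $c$;
- then the pairs $(\alpha_{h'(c')},c')$ for $\alpha'_a<c'<\alpha'_{a+1}$, in increasing order of $c'$.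

Let $i$ be the length of the list and let $j,j'$ be its two coordinate functions. Each pair $(d,d')$ listed satisfies $h(d)=h'(d')$, so $hj=h'j'$. In the second group $c<\alpha_{a+1}$, so $h(c)\le a$, because a class numbered above $a$ has no element below $\alpha_{a+1}$. So the second entry $\alpha'_{h(c)}$ has already occurred. In the third group likewise $h'(c')\le a$, so the first entry $\alpha_{h'(c')}$ has already occurred. Hence the first coordinates make their first appearances in the order $1,\dots,k$, and the second coordinates in the order $1,\dots,k'$. So $j$ and $j'$ are rigid surjections. For example, if $k=k'=2$ and $n=1$, the list is $(1,1),(2,1),(1,2)$, with $j=121$ and $j'=112$.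

**Step 3: the subalgebras $E_n$.** Let
$$E_n=\bigcap\{\rho_h(B_k):k\ge n,\ h:[k]\to[n]\text{ rigid}\}\subseteq B_n.$$
The images $\rho_h(B_k)$ are down-directed: with $hj=h'j'$ as in Step 2, $\rho_{hj}(B_i)=\rho_h\rho_j(B_i)\subseteq\rho_h(B_k)$, and $\rho_{hj}(B_i)=\rho_{h'j'}(B_i)\subseteq\rho_{h'}(B_{k'})$. Since $B_n$ is finite, there is a least image, so $E_n=\rho_h(B_k)$ for some $h:[k]\to[n]$. In particular $E_n$ is a subalgebra of $B_n$, a finite algebra of $\mathbf W$.

**Step 4: $E_n$ has the right congruence lattice.** Let $h:[k]\to[n]$ be rigid. The equation $h^{\#}\mathfrak r^{(k)}=\mathfrak r^{(n)}$ says that the section $s^{p,t}$ of $\mathfrak r^{(n)}$ is $\rho_h(s^{h^{\ast}p,t})$, with $s^{h^{\ast}p,t}$ taken in $\mathfrak r^{(k)}$, and similarly for the sections $u^{p,q},v^{p,q}$. So these sections lie in every image $\rho_h(B_k)$, hence in $E_n$. By Lemma 6, $p\mapsto\kappa_p$ is an isomorphism $P_n\to M(\operatorname{Con}E_n)$, and by (F1) it extends to a lattice isomorphism $\iota_n:\operatorname{Con}F_n\to\operatorname{Con}E_n$.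

**Step 5: $\rho_g(E_n)=E_m$ for rigid $g:[n]\to[m]$.** *Inclusion $\subseteq$.* Let $y\in E_n$ and let $h:[k]\to[m]$ be rigid. By Step 2 choose rigid $j:[i]\to[n]$, $j':[i]\to[k]$ with $gj=hj'$. As $y\in E_n\subseteq\rho_j(B_i)$, write $y=\rho_jz$. Then $\rho_gy=\rho_{gj}z=\rho_{hj'}z=\rho_h\rho_{j'}z\in\rho_h(B_k)$. As $h$ was arbitrary, $\rho_gy\in E_m$.

*Inclusion $\supseteq$.* By Step 3 write $E_n=\rho_h(B_k)$ with $h:[k]\to[n]$. For $x\in E_m\subseteq\rho_{gh}(B_k)$ we have $x=\rho_g(\rho_hz)$ for some $z\in B_k$, and $\rho_hz\in E_n$.

So $E(n)=E_n$, $E(g)=\rho_g|_{E_n}$ is a functor from $\mathbf R$ to finite algebras of $\mathbf W$ with surjective homomorphisms.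

**Step 6: naturality.** Let $g:[n]\to[m]$ be rigid. For $p\in P_m$ the preimage of $\kappa_p$ under $E(g)$ consists of the pairs $(b,b')$ with $b_{g^{\ast}p}=b'_{g^{\ast}p}$, so $E(g)^{-1}(\kappa_p)=\kappa_{g^{\ast}p}$; that is, $E(g)^{-1}(\iota_m(p))=\iota_n(g^{\ast}p)$. Every $\theta\in\operatorname{Con}F_m$ is an intersection of members of $P_m$, and preimages, $g^{\ast}$ and the isomorphisms $\iota$ preserve intersections (including the empty one, the full congruence). Hence
$$\iota_n(g^{\ast}\theta)=E(g)^{-1}(\iota_m(\theta))\quad\text{for all }\theta\in\operatorname{Con}F_m. \tag{7}$$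
Now let $\theta\in\operatorname{Con}F_n$ and $\eta\in\operatorname{Con}F_m$. By (6) and (7),
$$\begin{aligned}(\operatorname{Con}E(g))(\iota_n\theta)\subseteq\iota_m\eta&\iff\iota_n\theta\subseteq E(g)^{-1}(\iota_m\eta)=\iota_n(g^{\ast}\eta)\\&\iff\theta\subseteq g^{\ast}\eta\\&\iff(\operatorname{Con}g_{\ast})(\theta)\subseteq\eta\\&\iff\iota_m\bigl((\operatorname{Con}g_{\ast})(\theta)\bigr)\subseteq\iota_m\eta.\end{aligned}$$
As $\iota_m\eta$ runs through all of $\operatorname{Con}E_m$, it follows that $(\operatorname{Con}E(g))(\iota_n\theta)=\iota_m((\operatorname{Con}g_{\ast})(\theta))$. So the isomorphisms $\iota_n$ form a natural isomorphism $\operatorname{Con}\circ F_{\mathbf V}\cong\operatorname{Con}\circ E$, which is condition 5. $\square$
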